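
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{mainlemma}{Main Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title[Ultrafilters in small Boolean algebras without choice]{Ultrafilters in Boolean algebras of size at most the continuum, without choice}


\begin{abstract}
We prove in $\mathbf{ZF}$ that if every Boolean algebra of size at most $|\mathbb R|$ has an ultrafilter, then in every such algebra every proper filter extends to an ultrafilter. Hence the first statement is equivalent to the Boolean prime ideal statement $\mathbf{BPI}(\omega)$ for filters on $\omega$ and to the compactness of $\mathbf 2^{\mathbb R}$. The obvious proof passes to the quotient by the filter, but without choice the quotient need not inject into $\mathbb R$. We replace the quotient by another algebra, whose elements have canonical finite supports and each of whose ultrafilters yields a pair of partial descriptions of an ultrafilter, at least one of which turns out to be complete. The same method gives the analogous equivalences with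 $\mathbb R$ replaced by $\mathcal P(\kappa)$, for any infinite well-ordered cardinal $\kappa$, and shows that it makes no difference whether the algebras inject into the given set or are only surjective images of it.
\end{abstract}


\section{The question and the answer}

We work in $\mathbf{ZF}$ throughout. Boolean algebras are nondegenerate ($\mathbf 0\neq\mathbf 1$), filters are proper (they do not contain $\mathbf 0$), and an ultrafilter is a maximal filter. We sometimes repeat the word ``proper'' for emphasis. We write $|Y|\le|X|$ if $Y$ injects into $X$; this is what ``$Y$ has size at most $|X|$'' means. We call $Y$ a surjective image of $X$ if there is a surjection of $X$ onto $Y$. For a set $X$, $\mathbf 2^X$ is the Tychonoff product of copies of the discrete space $2=\{0,1\}$ indexed by $X$. The statement $\mathbf{BPI}(\omega)$ says that every proper filter on $\omega$, that is, every proper filter of the Boolean algebra $\mathcal P(\omega)$, extends to an ultrafilter.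

It is known that the following are equivalent in $\mathbf{ZF}$ (see \cite{source}):
\begin{enumerate}
\item[(i)] $\mathbf{BPI}(\omega)$;
\item[(ii)] the product $\mathbf 2^{\mathbb R}$ is compact;
\item[(iii)] in every Boolean algebra of size at most $|\mathbb R|$, every proper filter extends to an ultrafilter.
\end{enumerate}
Statement (iii) makes a demand of every filter. Applied to the filter $\{\mathbf 1\}$ alone, it becomes
\begin{quote}
$\mathbf{WBPI}(\omega)$: every Boolean algebra of size at most $|\mathbb R|$ has an ultrafilter.
\end{quote}
Question 1 of \cite{source}, posed there as open, asks whether $\mathbf{WBPI}(\omega)$ can be added to the list. We prove that it can.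

\begin{theorem}[$\mathbf{ZF}$]\label{thm:answer}
$\mathbf{WBPI}(\omega)$ is equivalent to each of \textup{(i)}, \textup{(ii)} and \textup{(iii)}.
\end{theorem}

\subsection*{Why the question is not trivial}
If no bound is put on the size of the algebras, ``every algebra has an ultrafilter'' and ``every filter extends to an ultrafilter'' are equivalent by a one-line argument: given a filter $F$ of $A$, take an ultrafilter of the quotient $A/F$ and pull it back along $A\to A/F$. With the size bound the argument breaks down, because an injection of $A/F$ into $\mathbb R$ would ordinarily be obtained by choosing a representative of each class. In $\mathbf{ZF}$ the quotient need not inject into $\mathbb R$.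

The quotient argument does survive in two cases. It works if ``injects into $\mathbb R$'' is replaced by ``is a surjective image of $\mathbb R$'' throughout, since that property passes to quotients. It also works for a well-orderable $A$, where least representatives can be chosen. What has to be shown for Theorem~\ref{thm:answer} is that it is enough to have ultrafilters in the algebras that inject into $\mathbb R$.

\subsection*{The method}
Instead of $A/F$ we use an algebra $B$ that does inject into $\mathbb R$. It retains enough of $A/F$ that any ultrafilter of $B$ explicitly defines an ultrafilter of $A$ extending $F$. To state this for general index sets, let $[X]^{<\omega}$ be the set of finite subsets of $X$, let $9=\{0,\dots,8\}$, and put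
\[
\Sigma(X)=\{(a,C): a\in[X]^{<\omega},\ C\subseteq 9^{a}\}.
\]

\begin{mainlemma}[$\mathbf{ZF}$]
Let $A$ be a Boolean algebra, $F$ a proper filter of $A$, $X$ a set and $q:X\to A$ a surjection. There is a Boolean algebra $B$ with $|B|\le|\Sigma(X)|$ such that $B$ has an ultrafilter if and only if $F$ extends to an ultrafilter of $A$. Moreover, an ultrafilter of $A$ extending $F$ can be defined explicitly from any ultrafilter of $B$.
\end{mainlemma}

Since $|\Sigma(\mathbb R)|\le|\mathbb R|$, this yields Theorem~\ref{thm:answer}. It also yields more.

\begin{theorem}[$\mathbf{ZF}$]\label{thm:general}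
Let $X$ be a nonempty set with $|\Sigma(X)|\le|X|$. This holds, for instance, if $X$ is linearly orderable, $|X|\ge2$, and the set $X^{<\omega}$ of finite sequences from $X$ satisfies $|X^{<\omega}|\le|X|$. Then the following are equivalent:
\begin{enumerate}
\item[(1)] $W_X$: every Boolean algebra of size at most $|X|$ has an ultrafilter;
\item[(2)] $S_X$: in every Boolean algebra of size at most $|X|$, every proper filter extends to an ultrafilter;
\item[(3)] $W^*_X$: every Boolean algebra that is a surjective image of $X$ has an ultrafilter;
\item[(4)] $S^*_X$: in every Boolean algebra that is a surjective image of $X$, every proper filter extends to an ultrafilter;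
\item[(5)] $C_X$: the product $\mathbf 2^X$ is compact.
\end{enumerate}
\end{theorem}

\begin{theorem}[$\mathbf{ZF}$]\label{thm:kappa}
Let $\kappa$ be an infinite well-ordered cardinal. Then $X=\mathcal P(\kappa)$ satisfies the hypothesis of Theorem~\textup{\ref{thm:general}}, and for this $X$ the statements \textup{(1)--(5)} are equivalent to $\mathbf{BPI}(\kappa)$: every proper filter on $\kappa$ extends to an ultrafilter.
\end{theorem}

As $|\mathcal P(\omega)|=|\mathbb R|$, the case $\kappa=\omega$ of Theorem~\ref{thm:kappa} proves the equivalence of (i)--(iii) again. To that list it adds $\mathbf{WBPI}(\omega)$ and its formally stronger version for surjective images of $\mathbb R$.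

Section~\ref{sec:idea} explains how $B$ is found and works through the smallest instructive case. Sections~\ref{sec:construction}--\ref{sec:back} prove the Main Lemma, Section~\ref{sec:coding} deduces Theorem~\ref{thm:answer}, and Sections~\ref{sec:general} and~\ref{sec:kappa} prove the other two theorems.

\subsection*{Standard facts used}
The following hold in $\mathbf{ZF}$.
\begin{itemize}
\item A proper filter $D$ of a Boolean algebra is an ultrafilter if and only if it \emph{decides} every element $b$, meaning $b\in D$ or $-b\in D$. For if $D$ is maximal and $b\notin D$, then $D\cup\{b\}$ generates an improper filter, so $f\wedge b=\mathbf 0$ for some $f\in D$, and $f\le -b$ gives $-b\in D$. Conversely, a filter properly including a deciding $D$ would contain some $b$ together with $-b$.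
\item If $S$ is a finite nonempty set, every ultrafilter of $\mathcal P(S)$ is $\{C\subseteq S:s\in C\}$ for a unique $s\in S$. Indeed, the intersection of its finitely many members is its least member. This is nonempty, and since the ultrafilter decides each singleton, it has exactly one element.
\item $(A,\Delta)$ is a group for every Boolean algebra $A$, where $b\,\Delta\,b'=(b\wedge-b')\vee(-b\wedge b')$ and each element is its own inverse.
\item \emph{A group is not the union of two proper subgroups.} For $(A,\Delta)$: suppose $A=E\cup E'$ with $b\notin E$ and $b'\notin E'$. Then $b\in E'$ and $b'\in E$. If $b\,\Delta\,b'\in E$, then $b=(b\,\Delta\,b')\,\Delta\,b'\in E$; if $b\,\Delta\,b'\in E'$, then $b'=b\,\Delta\,(b\,\Delta\,b')\in E'$. Both are impossible.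
\end{itemize}

\section{The idea, and two names for one element}\label{sec:idea}

Fix $A$, $F$ and a surjection $q:X\to A$. We think of $x\in X$ as a \emph{name} of the element $q(x)$. For a finite partial function $u:X\rightharpoonup2$ put
\[
m(u)=\bigwedge_{x\in\operatorname{dom}u}q(x)^{u(x)},\qquad b^1=b,\quad b^0=-b,\quad m(\emptyset)=\mathbf 1,
\]
and call $u$ \emph{consistent} if $-m(u)\notin F$, that is, if $m(u)$ is nonzero modulo $F$. An ultrafilter $D\supseteq F$ amounts to a total function $X\to2$, telling for each $x$ whether $q(x)\in D$, all of whose finite parts are consistent. We look for an algebra whose ultrafilters produce such functions and whose elements can be coded by finite data.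

\subsection*{First attempt: total functions}
For finite $a\subseteq X$ let $T_a$ be the set of consistent $u:a\to2$, and let the algebra consist of all conditions ``$u{\upharpoonright}a\in C$'' with $C\subseteq T_a$. Two conditions are identified if they agree on $T_e$ for some finite $e$ including both supports. The ultrafilters of this algebra are what we want, but the algebra is $A/F$ in disguise: the condition given by $C$ corresponds to the class of $\bigvee_{w\in C}m(w)$. Two names of one element already show the difficulty. Let $x\neq y$ with $q(x)=q(y)=b$, where neither $b$ nor $-b$ is in $F$. Write a partial function on $\{x,y\}$ as a two-letter word, its values at $x$ and $y$, with $*$ for ``undefined''. The consistent words are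
\begin{equation}\label{eq:words}
{*}{*},\quad 0{*},\quad 1{*},\quad {*}0,\quad {*}1,\quad 00,\quad 11.
\end{equation}
The words $01$ and $10$ are inconsistent, since for them $m(u)=b\wedge-b=\mathbf 0$. Thus $T_{\{x,y\}}=\{00,11\}$, and $\{11\}$ is both the condition ``$u(x)=1$'' and the condition ``$u(y)=1$''. It is supported by $\{x\}$ and by $\{y\}$, but not by $\emptyset$. No support is preferred, and singling one out amounts to choosing a name.

\subsection*{Second attempt: partial functions}
Let us allow $u$ to be any consistent partial function with $\operatorname{dom}u\subseteq a$. Now supports behave well. In the example, the chain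
\[
00\to 0{*}\to {*}{*}\to 1{*}\to 11
\]
changes at each step the letter at only one of $x$, $y$. A condition that depends only on the letter at $x$, and also only on the letter at $y$, therefore treats $00$ and $11$ alike. But an ultrafilter of this algebra may be worthless: the function that is undefined everywhere is an admissible limit.

\subsection*{Third attempt: pairs}
We take \emph{two} partial functions and ask that at every $x$ at least one be defined. A state on $\{x,y\}$ is now a pair $(u,v)$ of words from \eqref{eq:words} such that neither position carries $*$ in both words. While one of the two is total, the other is free to forget. Thus, for $v\in\{00,11\}$,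
\[
(00,v)\to(0{*},v)\to(1{*},v)\to(11,v)
\]
is a chain of states in which each step changes something at only one of $x,y$: the steps concern $y$, then $x$, then $y$. The same works with the roles of $u$ and $v$ exchanged. Any state can first be filled to one with both words total, by extending both words at $x$ and then at $y$. Hence any two states are connected. A condition that depends only on the letters at $x$, and also only on those at $y$, is constant, and so has support $\emptyset$. The ambiguity of the first attempt is gone. Section~\ref{sec:supports} shows that in general every element has a least support.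

\subsection*{The price}
In the limit we get two partial functions $U$, $V$ on $X$ with consistent finite parts and $\operatorname{dom}U\cup\operatorname{dom}V=X$, where neither need be total. But the elements of $A$ that $U$ decides modulo $F$ form a subalgebra of $A$, as do those that $V$ decides. As $q$ is onto, the two subalgebras cover $A$, and a group is not the union of two proper subgroups. So one of $U$ and $V$ decides everything.

\section{Construction of the algebra}\label{sec:construction}

We keep $A$, $F$ and $q:X\to A$ as in the Main Lemma, and $m(u)$ and consistency as in Section~\ref{sec:idea}. For a partial function $u$, $u{\upharpoonright}a$ denotes its restriction to $a\cap\operatorname{dom}u$.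

\begin{lemma}\label{lem:consistency}
\begin{enumerate}
\item[(a)] The empty function is consistent, and restrictions of consistent functions are consistent.
\item[(b)] If $u$ is consistent and $d$ is a finite set with $\operatorname{dom}u\subseteq d\subseteq X$, then $u$ has a consistent extension with domain $d$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $F$ is proper, $-m(\emptyset)=\mathbf 0\notin F$. If $w\subseteq u$, then $m(u)\le m(w)$, so $-m(w)\le-m(u)$, and $-m(w)\in F$ would imply $-m(u)\in F$.

(b) By induction, it suffices to add one point $x\notin\operatorname{dom}u$. If neither $u\cup\{(x,0)\}$ nor $u\cup\{(x,1)\}$ were consistent, then $F$ would contain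
\[
-(m(u)\wedge q(x))\wedge-(m(u)\wedge-q(x))=-m(u),
\]
and $u$ would not be consistent.
\end{proof}

\begin{definition}
For $a\in[X]^{<\omega}$, a \emph{state} on $a$ is a pair $(u,v)$ of consistent functions with $\operatorname{dom}u\cup\operatorname{dom}v=a$. Let $S_a$ be the set of states on $a$. For finite $e\supseteq a$ let
\[
p_{e,a}:S_e\to S_a,\qquad p_{e,a}(u,v)=(u{\upharpoonright}a,v{\upharpoonright}a).
\]
\end{definition}

By Lemma~\ref{lem:consistency}(a), $p_{e,a}$ maps into $S_a$. It is \emph{onto}: given $(u,v)\in S_a$, use Lemma~\ref{lem:consistency}(b) to extend $u$ and $v$ to consistent functions with domains $\operatorname{dom}u\cup(e\setminus a)$ and $\operatorname{dom}v\cup(e\setminus a)$. These form a state on $e$ whose restriction to $a$ is $(u,v)$. Also $S_\emptyset=\{(\emptyset,\emptyset)\}$, so every $S_a$ is a nonempty finite set. Clearly $p_{a,d}\circ p_{e,a}=p_{e,d}$ for $d\subseteq a\subseteq e$.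

Since $p_{e,a}$ is onto, $C\mapsto p_{e,a}^{-1}(C)$ is an injective Boolean homomorphism $\mathcal P(S_a)\to\mathcal P(S_e)$, and these maps are compatible. Let $B$ be the direct limit of the algebras $\mathcal P(S_a)$ along them. Explicitly, $B$ consists of the classes $[a,C]$ of pairs with $a\in[X]^{<\omega}$ and $C\subseteq S_a$, where
\[
[a,C]=[a',C']\iff p_{e,a}^{-1}(C)=p_{e,a'}^{-1}(C')\ \text{ in } S_e,\ \text{ for } e=a\cup a'.
\]
By injectivity, any other finite $e\supseteq a\cup a'$ gives the same relation, so the relation is transitive. The Boolean operations are computed by first passing to a common $e$. For each $a$, the map $C\mapsto[a,C]$ embeds $\mathcal P(S_a)$ in $B$; as $S_\emptyset\ne\emptyset$, $B$ is nondegenerate. We use a direct limit rather than an algebra of subsets of the inverse limit of the sets $S_a$ because nothing tells us in advance that the inverse limit is nonempty.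

We say that $a$ \emph{supports} $\beta\in B$ if $\beta=[a,C]$ for some $C\subseteq S_a$; this $C$ is then unique. If $a$ supports $\beta$, so does every finite $e\supseteq a$.

\section{Least supports}\label{sec:supports}

The next lemma is the reason for using pairs. Its proof carries out in general the filling and forgetting of Section~\ref{sec:idea}.

\begin{lemma}\label{lem:supports}
If $a$ and $a'$ support $\beta\in B$, then so does $c=a\cap a'$.
\end{lemma}

\begin{proof}
Let $e=a\cup a'$, $P=a\setminus c$ and $Q=a'\setminus c$, so that
\[
e=c\sqcup P\sqcup Q,\qquad a=c\sqcup P,\qquad a'=c\sqcup Q.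
\]
Let $\beta=[e,E]$ with $E\subseteq S_e$. As $a$ and $a'$ support $\beta$, $E=p_{e,a}^{-1}(C)=p_{e,a'}^{-1}(C')$ for some $C\subseteq S_a$, $C'\subseteq S_{a'}$. Call two states on $e$ related by a \emph{$Q$-move} if they have the same restriction to $a$ (they differ at most on $Q$), and by a \emph{$P$-move} if they have the same restriction to $a'$ (they differ at most on $P$). Both relations are symmetric, and membership in $E$ is invariant under both. We show:
\begin{equation}\label{eq:connected}
\text{if } s,t\in S_e \text{ and } p_{e,c}(s)=p_{e,c}(t), \text{ then finitely many moves lead from } s \text{ to } t.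
\end{equation}
It follows that $E=p_{e,c}^{-1}(p_{e,c}[E])$, that is, $\beta=[c,p_{e,c}[E]]$, as required.

\emph{Filling.} Let $s=(u,v)$. By Lemma~\ref{lem:consistency}(b), extend $u$ and $v$ to consistent functions with domains $\operatorname{dom}u\cup P$ and $\operatorname{dom}v\cup P$; nothing changes on $a'$, so this is a $P$-move. Then extend both in the same way to all of $Q$, which is a $Q$-move. The restriction to $c$ is unchanged. Do the same with $t$. So we may assume that $s=(u,v)$ and $t=(u',v')$, where all four functions are defined on all of $P\cup Q$, and
\[
u{\upharpoonright}c=u'{\upharpoonright}c,\qquad v{\upharpoonright}c=v'{\upharpoonright}c.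
\]

\emph{Moving.} We first change $u$ to $u'$ while $v$ stays fixed, and then change $v$ to $v'$ while $u'$ stays fixed. Changing the values on $P$ directly might produce an inconsistent function, so the component being changed first forgets its values on $Q$:
\[
(u,v)\overset{Q}{\to}(u{\upharpoonright}a,\,v)\overset{P}{\to}(u'{\upharpoonright}a,\,v)\overset{Q}{\to}(u',v)
\overset{Q}{\to}(u',\,v{\upharpoonright}a)\overset{P}{\to}(u',\,v'{\upharpoonright}a)\overset{Q}{\to}(u',v').
\]

All seven pairs are states on $e$. Their components are restrictions of $u,v,u',v'$, hence consistent. Their domains cover $e$: on $c$ the two components always restrict to $u{\upharpoonright}c$ and $v{\upharpoonright}c$, whose domains cover $c$. All of $P\cup Q$ lies in the domain of the second component $v$ in the first four pairs, and in the domain of the first component $u'$ in the last three.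

The steps are moves of the indicated kind. A step marked $Q$ replaces one component $w$ by $w{\upharpoonright}a$ or conversely, which does not change the restriction to $a$. In the first step marked $P$, the first component restricts on $a'$ to $u{\upharpoonright}c$ before and to $u'{\upharpoonright}c$ after, because $a\cap a'=c$; these are equal. In the second step marked $P$, the second component restricts on $a'$ to $v{\upharpoonright}c=v'{\upharpoonright}c$ before and after. This proves \eqref{eq:connected}.
\end{proof}

\begin{corollary}\label{cor:size}
Every $\beta\in B$ has a least support, and $|B|\le|\Sigma(X)|$.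
\end{corollary}

\begin{proof}
Let $a$ support $\beta$. By Lemma~\ref{lem:supports}, the intersection $a_\beta$ of the finitely many subsets of $a$ that support $\beta$ supports $\beta$. If $a'$ is any support, then $a\cap a'$ is one of those subsets, so $a_\beta\subseteq a'$. Let $C_\beta\subseteq S_{a_\beta}$ be the unique set with $\beta=[a_\beta,C_\beta]$. Then $\beta\mapsto(a_\beta,C_\beta)$ is injective. A pair of partial functions $a\rightharpoonup2$ is the same thing as a function $a\to\{0,1,*\}^2$. Fixing a bijection of $\{0,1,*\}^2$ with $9$, we regard $S_a$ as a subset of $9^a$ and $(a_\beta,C_\beta)$ as an element of $\Sigma(X)$.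
\end{proof}

\section{From an ultrafilter of $B$ to one of $A$, and back}\label{sec:back}

\begin{lemma}\label{lem:thread}
Every ultrafilter of $B$ explicitly defines partial functions $U,V:X\rightharpoonup2$ with $\operatorname{dom}U\cup\operatorname{dom}V=X$, all of whose finite restrictions are consistent.
\end{lemma}

\begin{proof}
Let $D$ be an ultrafilter of $B$. For each finite $a$, $\{C\subseteq S_a:[a,C]\in D\}$ is an ultrafilter of $\mathcal P(S_a)$, so there is a unique $s_a=(u_a,v_a)\in S_a$ such that
\[
[a,C]\in D\iff s_a\in C\qquad(C\subseteq S_a).
\]
No choice is needed, as $s_a$ is defined from $D$. If $a\subseteq e$, then $[e,p_{e,a}^{-1}(\{s_a\})]=[a,\{s_a\}]\in D$, so $p_{e,a}(s_e)=s_a$. Hence $u_a=u_e{\upharpoonright}a$ and $v_a=v_e{\upharpoonright}a$. Any two $u_a,u_{a'}$ are therefore restrictions of $u_{a\cup a'}$, and $U=\bigcup_au_a$ is a function; likewise $V=\bigcup_av_a$. For every $x\in X$, $s_{\{x\}}$ is a state on $\{x\}$, so $x\in\operatorname{dom}U\cup\operatorname{dom}V$.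

Let $w\subseteq U$ be finite and $a=\operatorname{dom}w$. Each $x\in a$ lies in $\operatorname{dom}u_{a'}$ for some $a'$, so $x\in\operatorname{dom}u_{a\cup a'}$, and as $x\in a$, also $x\in\operatorname{dom}u_a$. Thus $u_a\subseteq U$ has domain $a$, and $w=u_a$ is consistent. The same argument applies to $V$.
\end{proof}

\begin{proof}[Proof of the Main Lemma]
The algebra $B$ was constructed in Section~\ref{sec:construction}, and $|B|\le|\Sigma(X)|$ by Corollary~\ref{cor:size}.

\emph{From $B$ to $A$.} Let $U,V$ be obtained from an ultrafilter of $B$ by Lemma~\ref{lem:thread}. Let
\[
G_U=\{b\in A:\ f\wedge m(w)\le b\text{ for some }f\in F\text{ and some finite }w\subseteq U\}.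
\]
This is the filter generated by $F$ and the information in $U$. It contains $F$ (take $w=\emptyset$) and is upward closed. It is closed under $\wedge$, since $m(w)\wedge m(w')=m(w\cup w')$ for finite $w,w'\subseteq U$. It is proper: $f\wedge m(w)=\mathbf 0$ would give $f\le-m(w)$, hence $-m(w)\in F$, against the consistency of $w$.

Let $E_U=\{b\in A:b\in G_U\text{ or }-b\in G_U\}$ be the set of elements decided by $G_U$. It contains $\mathbf 1$ and is closed under complements. Let $b,b'\in E_U$. If both are in $G_U$, so is $b\wedge b'$. Otherwise $-b\in G_U$ or $-b'\in G_U$, and then $-(b\wedge b')\in G_U$. So $E_U$ is a subalgebra of $A$, and in particular a subgroup of $(A,\Delta)$. If $x\in\operatorname{dom}U$, then $m(\{(x,U(x))\})$, which is $q(x)$ or $-q(x)$, belongs to $G_U$; so $q(x)\in E_U$. Define $G_V$ and $E_V$ in the same way from $V$.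

Every element of $A$ is $q(x)$ for some $x\in\operatorname{dom}U\cup\operatorname{dom}V$. Hence $A=E_U\cup E_V$. This step uses that $q$ is onto; for the argument it would not be enough that $q[X]$ generates $A$. Since $A$ is not the union of two proper subgroups, $E_U=A$ or $E_V=A$. If $E_U=A$, then $G_U$ is a proper filter that includes $F$ and decides every element, that is, an ultrafilter of $A$ extending $F$. Otherwise $G_V$ is one. This rule is explicit.

\emph{From $A$ to $B$.} Let $\mathcal U\supseteq F$ be an ultrafilter of $A$, put $\chi(x)=1$ if $q(x)\in\mathcal U$ and $\chi(x)=0$ otherwise, and $s_a=(\chi{\upharpoonright}a,\chi{\upharpoonright}a)$. Then $m(\chi{\upharpoonright}a)\in\mathcal U$, so its complement is not in $\mathcal U$ and hence not in $F$. Thus $\chi{\upharpoonright}a$ is consistent and $s_a\in S_a$. Since $p_{e,a}(s_e)=s_a$ for $a\subseteq e$, the condition $s_a\in C$ depends only on the element $[a,C]$, and $\{[a,C]:s_a\in C\}$ is a proper filter of $B$ that decides every element, that is, an ultrafilter.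
\end{proof}

\section{Coding, and the proof of Theorem~\ref{thm:answer}}\label{sec:coding}

It remains to bound $|\Sigma(X)|$. A linear order of $X$ lets us list finite subsets without choosing.

\begin{lemma}\label{lem:coding}
If $X$ is linearly orderable, $|X|\ge2$ and $|X^{<\omega}|\le|X|$, then $|\Sigma(X)|\le|X|$.
\end{lemma}

\begin{proof}
Fix a linear order of $X$. The set of pairs $(n,C)$ with $n<\omega$ and $C\subseteq9^n$ is countable, since for each $n$ the finitely many $C$ can be listed in a definable order; fix an injection of it into $\omega$. Send $(a,C)\in\Sigma(X)$ to the increasing enumeration of $a$ together with the natural number coding the pair $(|a|,C')$, where $C'\subseteq 9^{|a|}$ corresponds to $C$ under this enumeration. This shows $|\Sigma(X)|\le|X^{<\omega}\times\omega|$. Constant sequences with a fixed value show $|\omega|\le|X^{<\omega}|\le|X|$. Therefore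
\[
|X^{<\omega}\times\omega|\le|X\times X|\le|X^{<\omega}|\le|X|. \qedhere
\]
\end{proof}

\begin{lemma}\label{lem:power}
Let $\kappa$ be an infinite well-ordered cardinal. Then $X=\mathcal P(\kappa)$ satisfies the hypotheses of Lemma~\textup{\ref{lem:coding}}. Hence $|\Sigma(\mathcal P(\kappa))|\le|\mathcal P(\kappa)|$, and $|\Sigma(\mathbb R)|\le|\mathbb R|$.
\end{lemma}

\begin{proof}
Identify $\mathcal P(\kappa)$ with $2^\kappa$ and order it lexicographically, by the least coordinate at which two functions differ; this is a linear order. To a finite sequence $(Y_0,\dots,Y_{n-1})$ of subsets of $\kappa$ assign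
\[
\{(n,0)\}\cup\{(\alpha,i+1): i<n,\ \alpha\in Y_i\}\subseteq\kappa\times\omega.
\]
The slice at $0$ gives $n$, and the slice at $i+1$ gives $Y_i$, so the assignment is injective. As $|\kappa\times\omega|=\kappa$ in $\mathbf{ZF}$, it gives $|X^{<\omega}|\le|\mathcal P(\kappa)|$. The last statement is the case $\kappa=\omega$, since $|\mathbb R|=|\mathcal P(\omega)|$ in $\mathbf{ZF}$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:answer}}]
(iii)$\,\Rightarrow\mathbf{WBPI}(\omega)$: extend the filter $\{\mathbf 1\}$.

$\mathbf{WBPI}(\omega)\Rightarrow\,$(iii): let $A$ be a Boolean algebra that injects into $\mathbb R$ and $F$ a proper filter of $A$. Inverting the injection, and sending the reals outside its range to $\mathbf 0$, we get a surjection $q:\mathbb R\to A$. Let $B$ be the algebra of the Main Lemma with $X=\mathbb R$. By Lemma~\ref{lem:power}, $|B|\le|\Sigma(\mathbb R)|\le|\mathbb R|$. So $B$ has an ultrafilter by $\mathbf{WBPI}(\omega)$, and by the Main Lemma $F$ extends to an ultrafilter of $A$.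

The known equivalence of (i), (ii) and (iii), proved again in Section~\ref{sec:kappa}, completes the proof.
\end{proof}

\begin{remark}
The Main Lemma with $X=A=\mathcal P(\omega)$ and $q$ the identity gives $\mathbf{WBPI}(\omega)\Rightarrow\mathbf{BPI}(\omega)$ directly, since $|\Sigma(\mathcal P(\omega))|\le|\mathcal P(\omega)|=|\mathbb R|$.
\end{remark}

\section{Compactness, and the proof of Theorem~\ref{thm:general}}\label{sec:general}

To bring in the product $\mathbf 2^X$ we use its algebra of clopen sets of finite support. For $a\in[X]^{<\omega}$ and $C\subseteq2^a$ put
\[
\langle a,C\rangle=\{\varphi\in2^X:\varphi{\upharpoonright}a\in C\},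
\]
and let $\mathrm{Fr}(X)$ be the algebra of all these subsets of $2^X$. Every $w\in2^a$ extends to a point of $2^X$ (by zeros), so for given $a$ and $E=\langle a,C\rangle$ the set $C$ is unique. The members of $\mathrm{Fr}(X)$ are clopen, form a base of $\mathbf 2^X$, and are closed under complements.

\begin{lemma}\label{lem:fr}
$|\mathrm{Fr}(X)|\le|\Sigma(X)|$.
\end{lemma}

\begin{proof}
Call a finite set $a$ a support of $E\in\mathrm{Fr}(X)$ if $E=\langle a,C\rangle$ for some $C$, that is, if membership in $E$ depends only on the coordinates in $a$. Suppose $a$ and $a'$ are supports of $E$. Then so is $a\cap a'$. Indeed, let $\varphi,\psi$ agree on $a\cap a'$, and let $\rho$ be equal to $\varphi$ on $a$ and to $\psi$ off $a$. Then $\rho$ agrees with $\varphi$ on $a$ and with $\psi$ on $a'$, so $\varphi\in E\iff\rho\in E\iff\psi\in E$. As in Corollary~\ref{cor:size}, every $E$ has a least support $a_E$, and it is determined by $a_E$ and the unique $C\subseteq2^{a_E}\subseteq9^{a_E}$ with $E=\langle a_E,C\rangle$.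
\end{proof}

\begin{lemma}\label{lem:theta}
Let $q:X\to A$ be a map onto a Boolean algebra, and let $m(w)$ be as in Section~\textup{\ref{sec:idea}}. Then
\[
\theta(\langle a,C\rangle)=\bigvee_{w\in C}m(w)
\]
defines a homomorphism $\theta$ of $\mathrm{Fr}(X)$ onto $A$. If $F$ is a proper filter of $A$, then $\theta^{-1}(F)$ is a proper filter of $\mathrm{Fr}(X)$. If moreover $\mathcal W\supseteq\theta^{-1}(F)$ is an ultrafilter of $\mathrm{Fr}(X)$, then $\theta[\mathcal W]$ is an ultrafilter of $A$ extending $F$.
\end{lemma}

\begin{proof}
If $a\subseteq e$ and $w\in2^a$, then $m(w)$ is the join of all $m(w')$ with $w\subseteq w'\in2^e$. So passing from $(a,C)$ to the pair $(e,C_1)$ with $\langle e,C_1\rangle=\langle a,C\rangle$ does not change the join. Two pairs representing the same set can both be moved to one $e$, where the representing set is unique; so $\theta$ is well defined. For fixed $a$, the elements $m(w)$, $w\in2^a$, are pairwise disjoint with join $\mathbf 1$, so $C\mapsto\bigvee_{w\in C}m(w)$ is a homomorphism on $\mathcal P(2^a)$. As any two members of $\mathrm{Fr}(X)$ have a common support, $\theta$ is a homomorphism. It is onto, since $\theta(\{\varphi:\varphi(x)=1\})=q(x)$.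 Hence $\theta^{-1}(F)$ is a filter; it is proper because $\theta(\emptyset)=\mathbf 0\notin F$.

Now let $\mathcal W\supseteq\theta^{-1}(F)$ be an ultrafilter. As $\theta$ is onto, $\theta[\mathcal W]$ includes $F$ and decides every element of $A$; clearly it is closed under $\wedge$. It is upward closed: if $\theta(E)\le b$ with $E\in\mathcal W$, choose $E'$ with $b=\theta(E')$; then $E\cup E'\in\mathcal W$ and $\theta(E\cup E')=b$. It is proper: if $\theta(E)=\mathbf 0$, then $-E\in\theta^{-1}(F)\subseteq\mathcal W$, so $E\notin\mathcal W$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:general}}]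
The ``for instance'' is Lemma~\ref{lem:coding}. A Boolean algebra of size at most $|X|$ is a surjective image of $X$: invert an injection and send the remaining points to $\mathbf 0$. Hence $S^*_X\Rightarrow S_X\Rightarrow W_X$ and $S^*_X\Rightarrow W^*_X\Rightarrow W_X$; from $S$ to $W$ one extends $\{\mathbf 1\}$. It remains to prove $W_X\Rightarrow S^*_X$ and $S_X\Rightarrow C_X\Rightarrow S^*_X$. The hypothesis $|\Sigma(X)|\le|X|$ enters in the first two of these implications.

$W_X\Rightarrow S^*_X$: given a surjection $q:X\to A$ and a proper filter $F$ of $A$, the algebra $B$ of the Main Lemma satisfies $|B|\le|\Sigma(X)|\le|X|$. So it has an ultrafilter, and $F$ extends to an ultrafilter of $A$.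

$S_X\Rightarrow C_X$: let $\mathcal K$ be a family of closed subsets of $2^X$ with the finite intersection property. We look for a point in $\bigcap\mathcal K$. Let $\mathcal F$ be the set of those $E\in\mathrm{Fr}(X)$ that include some finite intersection of members of $\mathcal K$ (the empty intersection being $2^X$). This is a proper filter of $\mathrm{Fr}(X)$, and $|\mathrm{Fr}(X)|\le|X|$ by Lemma~\ref{lem:fr}. By $S_X$ there is an ultrafilter $\mathcal W\supseteq\mathcal F$ of $\mathrm{Fr}(X)$. Define $\varphi\in2^X$ by $\varphi(x)=1$ iff $\{\psi:\psi(x)=1\}\in\mathcal W$. As $\mathcal W$ decides every element, $\{\psi:\psi(x)=\varphi(x)\}\in\mathcal W$ for every $x$. So for every finite $a$, the set $\{\psi:\psi{\upharpoonright}a=\varphi{\upharpoonright}a\}$ is in $\mathcal W$. If $E=\langle a,C\rangle$, this set is included in $E$ or in $-E$, according as $\varphi\in E$ or not. Therefore $\mathcal W=\{E\in\mathrm{Fr}(X):\varphi\in E\}$, and $\varphi\in\bigcap\mathcal F$. If $\varphi\notin K$ for some $K\in\mathcal K$, then some $E\in\mathrm{Fr}(X)$ contains $\varphi$ and is disjoint from $K$, because $\mathrm{Fr}(X)$ is a base; but then $-E\in\mathcal F$, so $\varphi\in-E$, a contradiction. Hence $\varphi\in\bigcap\mathcal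 K$.

$C_X\Rightarrow S^*_X$: let $q:X\to A$ be a surjection, $F$ a proper filter of $A$, and $\theta$ as in Lemma~\ref{lem:theta}. The proper filter $\theta^{-1}(F)$ is a family of closed sets with the finite intersection property, so by $C_X$ there is $\varphi\in\bigcap\theta^{-1}(F)$. Then $\mathcal W=\{E\in\mathrm{Fr}(X):\varphi\in E\}$ is an ultrafilter of $\mathrm{Fr}(X)$ including $\theta^{-1}(F)$, and $\theta[\mathcal W]$ is an ultrafilter of $A$ extending $F$.
\end{proof}

\begin{remark}
The implication $W^*_X\Rightarrow S^*_X$ needs no hypothesis on $X$: it is the quotient argument from the introduction, as $A/F$ is a surjective image of $X$ whenever $A$ is. The Main Lemma is what gives the implication from $W_X$.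
\end{remark}

\section{Filters on $\kappa$, and the proof of Theorem~\ref{thm:kappa}}\label{sec:kappa}

The last step returns from general algebras to filters on a set. By Lemma~\ref{lem:theta} it is enough to extend filters of $\mathrm{Fr}(X)$ to ultrafilters, and for $X=\mathcal P(\kappa)$ this algebra embeds in $\mathcal P(\kappa)$. The reason is that $\mathbf 2^{\mathcal P(\kappa)}$ has a dense subset indexed by a set of size $\kappa$ (Hausdorff's construction, given below).

\begin{proof}[Proof of Theorem~\textup{\ref{thm:kappa}}]
Let $X=\mathcal P(\kappa)$. By Lemma~\ref{lem:power}, $|\Sigma(X)|\le|X|$ and Theorem~\ref{thm:general} applies. The statement $S_X$, applied to the algebra $\mathcal P(\kappa)$ itself, is $\mathbf{BPI}(\kappa)$. Conversely, assume $\mathbf{BPI}(\kappa)$. We show $S^*_X$.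

\emph{The index set.} Let
\[
I=\{(e,T):e\in[\kappa]^{<\omega},\ T\subseteq\mathcal P(e)\}.
\]
Then $|I|=\kappa$. Indeed, $\alpha\mapsto(\{\alpha\},\emptyset)$ injects $\kappa$ into $I$. In the other direction, send $(e,T)$ to the increasing enumeration of $e$ together with a natural number coding the corresponding subset of $\mathcal P(|e|)$. This injects $I$ into $\kappa^{<\omega}\times\omega$, which has size $\kappa$ in $\mathbf{ZF}$: iterating one fixed bijection $\kappa\times\kappa\to\kappa$ gives $|\kappa^{<\omega}|\le|\omega\times\kappa|=\kappa$.

\emph{A dense set.} For $k=(e,T)\in I$ define $\varphi_k\in2^X$ by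
\[
\varphi_k(Y)=1\iff Y\cap e\in T\qquad(Y\subseteq\kappa).
\]
The set $\{\varphi_k:k\in I\}$ is dense in $\mathbf 2^X$. To see this, let distinct $Y_1,\dots,Y_n\subseteq\kappa$ and values $\varepsilon_1,\dots,\varepsilon_n\in2$ be given. Let $e$ consist of the least elements of the sets $Y_i\,\Delta\,Y_j$, $i<j$, so that the sets $Y_i\cap e$ are distinct, and put $T=\{Y_i\cap e:\varepsilon_i=1\}$. Then, for $k=(e,T)$, $\varphi_k(Y_j)=1$ iff $Y_j\cap e\in T$ iff $\varepsilon_j=1$.

\emph{Transfer.} Put $h(E)=\{k\in I:\varphi_k\in E\}$ for $E\in\mathrm{Fr}(X)$. This is a homomorphism $\mathrm{Fr}(X)\to\mathcal P(I)$. By density, $h(E)\neq\emptyset$ whenever $E\neq\emptyset$, so $h$ is injective. Let $q:X\to A$ be a surjection onto a Boolean algebra, $F$ a proper filter of $A$, and $\theta$ as in Lemma~\ref{lem:theta}. As $\theta^{-1}(F)$ is a proper filter, the sets $h(E)$, $E\in\theta^{-1}(F)$, are nonempty and closed under finite intersections. So they generate a proper filter on $I$. Since $|I|=\kappa$, it extends by $\mathbf{BPI}(\kappa)$ to an ultrafilter $\mathcal V$ on $I$. Then $\mathcal W=\{E\in\mathrm{Fr}(X):h(E)\in\mathcal V\}$, the preimage of $\mathcal V$ under a homomorphism,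 is a proper filter that decides every element, that is, an ultrafilter of $\mathrm{Fr}(X)$. It includes $\theta^{-1}(F)$, and by Lemma~\ref{lem:theta} $\theta[\mathcal W]$ is an ultrafilter of $A$ extending $F$.
\end{proof}

For $\kappa=\omega$ we have $|X|=|\mathbb R|$. Then $\mathbf{BPI}(\kappa)$ is (i), $S_X$ is (iii), $W_X$ is $\mathbf{WBPI}(\omega)$, and $C_X$ is equivalent to (ii), since a bijection of the index sets induces a homeomorphism of the products. So Theorem~\ref{thm:kappa} contains Theorem~\ref{thm:answer} together with the known equivalences on which the proof in Section~\ref{sec:coding} relied.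

\begin{thebibliography}{9}
\bibitem{source} \emph{Mathematical Logic and Foundations}, \texttt{https://www.impan.pl/download/pdf/ba61-1-2}.
\end{thebibliography}

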